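# Leaves of a weighted flow and the Kohn–Nirenberg domains

## 1. The flow $(e^{c}z,e^{Nc}w)$ and its leaves inside $\{\operatorname{Re}w>P(z)\}$

Fix a real number $N>0$ and a continuous function $P:\mathbb C\to\mathbb R$ with $P(tz)=t^NP(z)$ for $t>0$. Then $P(0)=0$, and $P(re^{i\theta})=r^Np(\theta)$ with $p$ continuous and $2\pi$-periodic. Put
$$\Omega_P=\{(z,w)\in\mathbb C^2:\operatorname{Re}w>P(z)\},\qquad \rho(z,w)=P(z)-\operatorname{Re}w ,$$
so $\Omega_P=\{\rho<0\}$. The object of this lecture is the holomorphic flow
$$\Phi_c(z,w)=(e^cz,e^{Nc}w),\qquad c\in\mathbb C,\qquad \Phi_c\circ\Phi_{c'}=\Phi_{c+c'} .$$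
For real $c$ it preserves $\Omega_P$. For imaginary $c$ it does not, and we record what happens by the function
$$G_q(t)=\rho(\Phi_{it}(q))=|z|^Np(\arg z+t)-\operatorname{Re}(e^{iNt}w),\qquad q=(z,w),\ t\in\mathbb R$$
(the first term is $P(e^{it}z)$, which is $0$ when $z=0$). By homogeneity
$$\rho(\Phi_c(q))=e^{N\operatorname{Re}c}\,G_q(\operatorname{Im}c). \tag{1}$$
So the set of complex times $c$ with $\Phi_c(q)\in\Omega_P$ is a union of horizontal strips $\{G_q(\operatorname{Im}c)<0\}$.

**Definition (leaf).** For $q\in\Omega_P$ let $I_q$ be the connected component of $\{t:G_q(t)<0\}$ that contains $0$, an open interval. Write $q\sim q'$ if $q'=\Phi_c(q)$ for some $c$ with $\operatorname{Im}c\in I_q$. The classes of $\sim$ are the *leaves*, and $R=\Omega_P/\!\sim$, with the quotient topology and projection $\pi:\Omega_P\to R$, is the *leaf space*.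

If $\operatorname{Im}c\in I_q$, then $G_{\Phi_c(q)}(t)=e^{N\operatorname{Re}c}G_q(t+\operatorname{Im}c)$ gives
$$I_{\Phi_c(q)}=I_q-\operatorname{Im}c. \tag{2}$$
Hence $\sim$ is an equivalence relation: it is reflexive ($c=0$), it is symmetric because $-\operatorname{Im}c\in I_q-\operatorname{Im}c$, and it is transitive because times add.

**Example (why components).** Let $N=8$, $p(\theta)=1+\frac{15}7\cos6\theta$ and $q=(e^{i\pi/6},0)$. Then $G_q(t)=1-\frac{15}7\cos6t$ is negative near $t=0$ and near $t=\frac\pi3$, and positive at $t=\frac\pi6$. So $q$ and $\Phi_{i\pi/3}(q)=(e^{i\pi/2},0)$ are points of $\Omega_P$ on one orbit of the flow, but on two different leaves.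

What the leaves are for is this. Suppose we can find two holomorphic functions on $\Omega_P$: a *label* $f$, which is constant on leaves and separates them, and a *time* $L$ with $L(\Phi_c(q))=L(q)+c$ along leaves. Then $(f,L)$ is injective: $f$ tells on which leaf a point lies, and $L$ tells where on the leaf. If moreover $|f|$ and $|\operatorname{Im}L|$ are bounded, we get a bounded injective map, since a strip is biholomorphic to a disc. Two cases can be done by hand.

**Example ($p\equiv1$).** Let $P=|z|^N$. On $\Omega_P$ we have $\operatorname{Re}w>0$, so principal branches exist; put $L=\frac1N\operatorname{Log}w$ and $f=z/w^{1/N}=ze^{-L}$. Then $q=\Phi_{L(q)}(f(q),1)$ and $|f|^N=|z|^N/|w|<1$. Here $G_{(f,1)}(t)=|f|^N-\cos Nt$, and $I_{(f,1)}=\{|t|<\frac1N\arccos|f|^N\}$ contains $\operatorname{Im}L(q)$, because $G_{(f,1)}(\operatorname{Im} L(q))<0$ by (1) and $|\operatorname{Im}L(q)|<\frac\pi{2N}$. So every $q$ lies on the leaf of $(f(q),1)$. Two points $(f,1)\sim(f',1)$ satisfy $e^{Nc}=1$ with $|\operatorname{Im}c|<\frac\pi N$, so $c=0$ and $f=f'$.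 Thus the leaf space is the unit disc $\mathbb D$, and both $f$ and $\operatorname{Im}L$ are bounded. The same two functions are bounded whenever $p\ge m>0$, since then $|f|^N\le 1/m$.

**Example ($P=0$).** The same formulas work on $\mathbb C\times\{\operatorname{Re}w>0\}$, but now $f$ takes every complex value. The leaf space is $\mathbb C$, and all intervals $I_q$ have length exactly $\pi/N$. This domain is not biholomorphic to a bounded one: for fixed $w$, a bounded holomorphic function is constant in $z$ by Liouville's theorem.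

When $p$ takes negative values, $w$ may vanish on $\Omega_P$ (as in the first example), and $w^{1/N}$ is no longer available. The plan is to build $f$ and $L$ from the leaf space itself.

## 2. The Kohn–Nirenberg domains and the results

For $\varepsilon\in\{0,1\}$ the Kohn–Nirenberg domain is
$$\Omega_{\text{KN}}^\varepsilon=\Big\{(z,w)\in\mathbb C^2:\operatorname{Re}w+\varepsilon|zw|^2+|z|^8+\tfrac{15}7\operatorname{Re}\big(|z|^2z^6\big)<0\Big\}.$$
The work "Unbounded Pseudoconvex Domains in $\mathbb C^n$ and Their Invariant Metrics" asks whether it is biholomorphic to a bounded domain. For $c\in\mathbb R$ put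
$$P_c(z)=|z|^8+c\operatorname{Re}(|z|^2z^6),\qquad P_c(re^{i\theta})=r^8(1+c\cos6\theta);$$
the question concerns $c=\frac{15}7$. (The letter $c$ denotes this real parameter in Sections 2, 3 and 11, and the complex time of the flow elsewhere.) For $\varepsilon=0$, the change $w\mapsto-w$ turns $\{\operatorname{Re}w+P_c<0\}$ into $\Omega_{P_c}$ with $N=8$.

**Theorem 1 ($\varepsilon=1$).** For every $c\in\mathbb R$, the domain $\{\operatorname{Re}w+|zw|^2+P_c(z)<0\}$ is biholomorphic to a bounded domain. In particular $\Omega^1_{\text{KN}}$ is.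

**Theorem 2 ($\varepsilon=0$).** $\Omega^0_{\text{KN}}$ is biholomorphic to a bounded domain.

So the answer is yes for both values of $\varepsilon$. There is also a complete description for homogeneous $P$. Recall that a *subharmonic* function is upper semicontinuous with values in $[-\infty,\infty)$, is not identically $-\infty$, and satisfies the sub-mean value inequality on small circles; a continuous function is subharmonic if and only if its distributional Laplacian is $\ge0$. A function on an open set of $\mathbb C^2$ is *plurisubharmonic* if its composition with every holomorphic map from a disc is subharmonic or $\equiv-\infty$.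

**Definition (greatest subharmonic minorant).** $\hat P$ is the greatest subharmonic function $\le P$; we put $\hat P\equiv-\infty$ if no subharmonic function is $\le P$. (That a greatest one exists is checked in Section 10.)

**Theorem 3.** Let $N>0$ be real and $P:\mathbb C\to\mathbb R$ continuous with $P(tz)=t^NP(z)$ for $t>0$. Exactly one of the following holds.

1. $\hat P$ is subharmonic and not harmonic. Then $\Omega_P$ is biholomorphic to a bounded domain.
2. $\hat P=\operatorname{Re}h$ with $h$ entire. Then every bounded holomorphic function on $\Omega_P$ is a function of $w-h(z)$ alone, and $\Omega_P$ is not biholomorphic to a bounded domain.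
3. $\hat P\equiv-\infty$. Then every bounded holomorphic function on $\Omega_P$ is constant.

**Corollary 4.** $\{\operatorname{Re}w+P_c(z)<0\}$ is biholomorphic to a bounded domain if and only if $|c|\le c_*:=1/\cos\frac{3\pi}8=\sqrt{4+2\sqrt2}\approx2.613$. For $|c|>c_*$ it carries no nonconstant bounded holomorphic function.

Throughout we use a classical fact: an injective holomorphic map from an open subset of $\mathbb C^2$ to $\mathbb C^2$ is biholomorphic onto its open image. So it is enough to construct injective holomorphic maps with bounded image, and if a domain admits one, so does every subdomain. Subdomains matter because $Q\le P$ implies $\Omega_P\subset\Omega_Q$.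

## 3. Theorem 1: when $|zw|^2$ cuts off the base

Here the base of the domain is already small, and one supporting function finishes the proof.

*Proof of Theorem 1.* The rotation $z\mapsto e^{i\pi/6}z$ changes $z^6$ to $-z^6$, hence $c$ to $-c$. So let $c\ge0$ and call the domain $\Omega$.

**Step 1: the projection to the $z$-plane.** This step produces a bounded first coordinate. For $z\ne0$, $\min_w(\operatorname{Re}w+|z|^2|w|^2)=-\frac1{4|z|^2}$, attained at $w=-\frac1{2|z|^2}$; for $z=0$ the fibre is $\{\operatorname{Re}w<0\}$. So the projection of $\Omega$ is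
$$G=\{z:\ |z|^{10}+c|z|^4\operatorname{Re}z^6<\tfrac14\},$$
and each fibre over $G$ is a disc or a half-plane. The set $G$ is open. It is starlike about $0$, since its defining function $g$ satisfies $g(tz)=t^{10}g(z)$, and so $g(z)<\frac14$ implies $g(tz)<\frac14$ for $0\le t\le1$. Since $G$ is connected, the fibres are connected and the projection is open, $\Omega$ is connected. For large $r>0$ we have $g(r)=(1+c)r^{10}>\frac14$, so $G\ne\mathbb C$. The Riemann mapping theorem gives a biholomorphic $f:G\to\mathbb D$.

**Step 2: a supporting function.** This step produces a bounded second coordinate. Let $C=\max(2,c)$ and $a(z)=C(1-z^6)$. We claim that $\operatorname{Re}(a(z)-w)\ge1$ on $\Omega$.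

Suppose first $\operatorname{Re}w\le0$. If $\operatorname{Re}z^6\le0$, then $\operatorname{Re}a\ge C$. If $\operatorname{Re}z^6>0$, then $z\in G$ and $c\ge0$ give $|z|^{10}<\frac14$, so $|z|^6<4^{-3/5}<\frac12$ and $\operatorname{Re}a\ge\frac C2$. In both cases $\operatorname{Re}(a-w)\ge\frac C2\ge1$.

Suppose now $\operatorname{Re}w>0$. Then $P_c(z)<0$, so $c>0$, $z=re^{i\theta}\ne0$ and $\cos6\theta<-\frac1c$; hence $\operatorname{Re}(-z^6)>r^6/c$. Also
$$r^2(\operatorname{Re}w)^2\le|zw|^2<-P_c(z)\le c\,r^8,\qquad\text{so}\qquad \operatorname{Re}w<\sqrt c\,r^3 .$$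
With $x=r^3$, the inequality of the means and $\sqrt2\,C\ge c$ give $\frac C2+\frac Ccx^2\ge\frac{\sqrt2\,C}{\sqrt c}x\ge\sqrt c\,x$. Therefore
$$\operatorname{Re}(a-w)\ge C+\tfrac Ccx^2-\sqrt c\,x\ge\tfrac C2\ge1 .$$

**Step 3: the map.** The map $(z,w)\mapsto\big(f(z),\frac1{a(z)-w}\big)$ is holomorphic with values in $\mathbb D\times\overline{\mathbb D}$. It is injective, because the first entry determines $z$ and then the second determines $w$. $\blacksquare$

## 4. No entire function supports $P_{15/7}$

For $\varepsilon=0$ it is natural to repeat Section 3. There are two losses. The projection of $\Omega_P$, $P=P_{15/7}$, to the $z$-plane is all of $\mathbb C$, so no bounded function of $z$ alone can help. One might still hope for a bounded function $1/(w-a(z)+C)$ with $a$ entire. On $\Omega_P$ the infimum of $\operatorname{Re}(w-a(z))$ over $w$ is $P(z)-\operatorname{Re}a(z)$, so a lower bound on $\operatorname{Re}(w-a)$ means $\operatorname{Re}a\le P+C$ on $\mathbb C$. *There is no such entire $a$.*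

Indeed, $P$ is invariant under $z\mapsto e^{i\pi/3}z$. So $\frac16\sum_{k=0}^5a(e^{ik\pi/3}z)=b(z^6)$, with $b$ entire, satisfies the same inequality. In terms of $u=z^6$,
$$\operatorname{Re}b(u)\le|u|^{4/3}\big(1+\tfrac{15}7\cos\arg u\big)+C .$$
For $n\ge1$ the Taylor coefficients satisfy $b_nR^n=\frac1\pi\int_0^{2\pi}\operatorname{Re}b(Re^{i\theta})e^{-in\theta}d\theta$, so
$$|b_n|R^n\le\frac1\pi\int_0^{2\pi}|\operatorname{Re}b|\,d\theta=\frac1\pi\int_0^{2\pi}\big(2(\operatorname{Re}b)^+-\operatorname{Re}b\big)d\theta\le4\big(\tfrac{22}7R^{4/3}+|C|\big)-2\operatorname{Re}b_0 .$$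
Letting $R\to\infty$ gives $b_n=0$ for $n\ge2$. At $u=-R$ the inequality now reads $\operatorname{Re}b_0-R\operatorname{Re}b_1\le-\frac87R^{4/3}+C$, which is false for large $R$.

The model label $z/w^{1/8}$ of Section 1 is not available either, since $(e^{i\pi/6},0)\in\Omega_P$. What does survive is the leaf structure, and it is controlled by a one-variable convexity property of the functions $G_q$.

## 5. $N$-convex functions on the line

**Definition ($N$-convex).** A continuous function $h$ on an interval is *$N$-convex* if $\kappa:=h''+N^2h\ge0$ as a distribution in the interior of the interval; then $\kappa$ is a Radon measure there.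

Since $h''=\kappa-N^2h\,dt$ is a measure, $h'$ is locally of bounded variation in the interior. So $h$ is locally Lipschitz there and has one-sided derivatives, with $h'(t+)-h'(t-)=\kappa(\{t\})$.

**Example.** $A\cos Nt+B\sin Nt$ has $\kappa=0$; we call these functions *sinusoids* of frequency $N$. The function $|\sin Nt|$ is $N$-convex, and $\kappa$ has an atom of mass $2N$ at each zero. The constant $1$ is $N$-convex, and the constant $-1$ is not. The definition is convexity with sinusoids in place of affine functions.

**Connection with $P$.** On $\mathbb C\setminus0$ we have $\Delta(r^Np)=r^{N-2}(p''+N^2p)$. With $\kappa=p''+N^2p$, testing against the constant $1$ on the circle gives $\int_0^{2\pi}p=N^{-2}\kappa([0,2\pi))$. So if $\kappa\ge0$, then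
$$\int_0^{2\pi}p\,d\theta\ge0, \tag{3}$$
and this is the sub-mean value property at $0$, where $P(0)=0$. Hence $P$ is subharmonic if and only if $\kappa\ge0$. In the same way $P$ is harmonic if and only if $\kappa=0$, since $\kappa=0$ makes $P$ harmonic off $0$ with the mean value property at $0$.

**Duhamel's formula (D).** Let $h$ be $N$-convex on an open interval containing $[\alpha,t]$. Then
$$h(t)=h(\alpha)\cos N(t-\alpha)+\tfrac{h'(\alpha+)}N\sin N(t-\alpha)+\tfrac1N\int_{(\alpha,t)}\sin N(t-\psi)\,d\kappa(\psi).$$
*Proof.* Let $\varphi(\psi)=\sin N(t-\psi)$, so $\varphi(t)=0$, $\varphi'(t)=-N$, $\varphi''=-N^2\varphi$. Integrating by parts twice (the first time with the measure $dh'=\kappa-N^2h\,d\psi$),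
$$\int_{(\alpha,t)}\varphi\,dh'=-\varphi(\alpha)h'(\alpha+)-\int_\alpha^t\varphi'h'\,d\psi=-\varphi(\alpha)h'(\alpha+)+Nh(t)+\varphi'(\alpha)h(\alpha)-N^2\int_\alpha^t\varphi h\,d\psi .$$
Add $N^2\int\varphi h$ on both sides; the left side becomes $\int\varphi\,d\kappa$, and $\varphi'(\alpha)=-N\cos N(t-\alpha)$. $\square$

Applying (D) to $t\mapsto h(-t)$ gives the mirror formula, for $t\le\beta$:
$$h(t)=h(\beta)\cos N(t-\beta)+\tfrac{h'(\beta-)}N\sin N(t-\beta)+\tfrac1N\int_{(t,\beta)}\sin N(\psi-t)\,d\kappa(\psi).$$

**(T1) Comparison with a sinusoid.** If $h$ is $N$-convex on $[\alpha,\beta]$ and $\alpha<t<\beta<\alpha+\frac\pi N$, then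
$$h(t)\sin N(\beta-\alpha)\le h(\alpha)\sin N(\beta-t)+h(\beta)\sin N(t-\alpha).$$
In particular, $h(\alpha),h(\beta)<0$ implies $h<0$ on $[\alpha,\beta]$, and $h(\alpha),h(\beta)\le0$ implies $h\le0$ there.

*Proof.* Subtract from $h$ the sinusoid with the same end values, namely the right side divided by $\sin N(\beta-\alpha)$. The difference $d$ is $N$-convex and $d(\alpha)=d(\beta)=0$. Let $\varphi(t)=\cos N(t-\frac{\alpha+\beta}2)$, which is $>0$ on $[\alpha,\beta]$ because the half-length is $<\frac\pi{2N}$, and let $e=d/\varphi$. Then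
$$(\varphi^2e')'=(\varphi d'-\varphi'd)'=\varphi d''-\varphi''d=\varphi(d''+N^2d)\ge0 .$$
So $\varphi^2e'$ is nondecreasing, and $e$ is first nonincreasing and then nondecreasing. Since $e$ vanishes at both ends, $e\le0$. $\square$

**(T2) Antipodal sums.** If $h$ is $N$-convex on $\mathbb R$, then
$$N\big(h(\alpha)+h(\alpha+\tfrac\pi N)\big)=\int_{(\alpha,\alpha+\pi/N)}\sin N(t-\alpha)\,d\kappa(t)\ge0 .$$
*Proof.* This is (D) at the time $\alpha+\frac\pi N$: there $\cos\pi=-1$, $\sin\pi=0$, and $\sin(\pi-N(\psi-\alpha))=\sin N(\psi-\alpha)$. $\square$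

**(T3) Interior zeros.** If $h$ is $N$-convex and $h\le0$ on $[\alpha,\beta]$, and $h(t^*)=0$ for some $t^*\in(\alpha,\beta)$, then $h\equiv0$ on $[\alpha,\beta]$.

*Proof.* By (T1) at $t^*$ with endpoints $t^*\pm\delta$, $0=h(t^*)\sin2N\delta\le(h(t^*-\delta)+h(t^*+\delta))\sin N\delta\le0$ for small $\delta>0$. So $h(t^*\pm\delta)=0$. Thus the zero set is open in $(\alpha,\beta)$, and it is closed by continuity. $\square$

**(T4) Length of negative intervals.** If $h$ is $N$-convex on $\mathbb R$, each component of $\{h<0\}$ has length $\le\frac\pi N$; if the length equals $\frac\pi N$, then $\kappa=0$ on that component.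

*Proof.* A longer component would contain $\alpha$ and $\alpha+\frac\pi N$ for some $\alpha$, contradicting (T2). If the component is $(\alpha,\alpha+\frac\pi N)$, then $h$ vanishes at both ends, so the integral in (T2) is $0$; its integrand is positive. $\square$

## 6. The leaf space is a simply connected Riemann surface

In this section and the next $P$ is *subharmonic*, and $\Omega=\Omega_P$. Then $\rho$ is continuous and plurisubharmonic on $\mathbb C^2$, and $0\notin\Omega$. The term $\operatorname{Re}(e^{iNt}w)$ is a sinusoid of frequency $N$, so $G_q$ is $N$-convex on $\mathbb R$, with measure $|z|^N\kappa(\cdot+\arg z)$, and $G_q(t)$ is jointly continuous in $(q,t)$. By (T4), $|I_q|\le\frac\pi N$. With $\|q\|=|z|+|w|^{1/N}$ we have $\|\Phi_c(q)\|=e^{\operatorname{Re}c}\|q\|$. Two facts about the flow carry everything that follows: it does not return on a leaf, and limits of leaves behave well.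

**(U) No return.** If $q\in\Omega$, $\Phi_c(q)=q$ and $\operatorname{Im}c\in I_q$, then $c=0$.

*Proof.* The norm gives $\operatorname{Re}c=0$, so $c=it$, and $|t|<\frac\pi N$ because $0,t$ lie in the open interval $I_q$. If $w\ne0$, then $e^{iNt}=1$ and $t=0$. If $w=0$, then $z\ne0$ and $t\in2\pi\mathbb Z$. If $t\ne0$, then $G_q=|z|^Np(\arg z+\cdot)$ is negative on an interval of length $2\pi$, which contradicts (3). $\square$

**(K) Limits of leaves.** Suppose $q_j,q_j'\in\Omega$, $q_j'=\Phi_{c_j}(q_j)$ with $\operatorname{Im}c_j\in I_{q_j}$, and $q_j\to q\ne0$, $q_j'\to q'\ne0$ in $\mathbb C^2$. Then along a subsequence $c_j\to c$, we have $q'=\Phi_c(q)$, and $G_q\le0$ between $0$ and $\operatorname{Im}c$. If moreover $q,q'\in\Omega$, then $\operatorname{Im}c\in I_q$, so $q\sim q'$.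

*Proof.* $\operatorname{Re}c_j=\log(\|q_j'\|/\|q_j\|)$ is bounded, and $|\operatorname{Im}c_j|\le\frac\pi N$. Pass to a convergent subsequence; since $G_{q_j}<0$ between $0$ and $\operatorname{Im}c_j$, the first part follows by continuity. If $q,q'\in\Omega$, then $G_q<0$ at $0$ and, by (1), at $\operatorname{Im}c$. A zero of $G_q$ in between would force $G_q\equiv0$ there by (T3), so there is none. $\square$

**Lemma 5.** $R$ is a connected, simply connected Riemann surface and $\pi$ is a holomorphic submersion.

*Proof.*

**Step 1: $\pi$ is open.** We show that the saturation of an open set $V\subset\Omega$ is open. Let $q'=\Phi_c(q)$ with $q\in V$, $\operatorname{Im}c\in I_q$. For $q''$ near $q'$ we have $\Phi_{-c}(q'')\in V$. The points $\Phi_{-it}(q')$, $t$ between $0$ and $\operatorname{Im}c$, lie in $\Omega$ up to and including the ends, since $I_{q'}=I_q-\operatorname{Im}c$ contains $0$ and $-\operatorname{Im}c$. By compactness the same holds for $q''$ near $q'$. So $q''\sim\Phi_{-c}(q'')\in V$. Hence $\pi$ is open, and $R$ is second countable.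

**Step 2: $R$ is Hausdorff.** If $\pi(q)$ and $\pi(q')$ have no disjoint neighborhoods, then the open images of small balls around $q$ and $q'$ always meet. So there are $q_j\to q$, $q_j'\to q'$ with $q_j\sim q_j'$, and (K) gives $q\sim q'$.

**Step 3: charts.** Here we find discs that meet each nearby leaf once. The holomorphic vector field $(z,Nw)$ of the flow has no zeros on $\Omega$. Through $q_0\in\Omega$ take a small holomorphic disc $D$ transversal to it. By the inverse function theorem, for small $\eta$ and $D$, the map $(c,x)\mapsto\Phi_c(x)$ is biholomorphic from $\{|c|<\eta\}\times D$ onto a neighborhood of $q_0$ in $\Omega$; call this a *flow box*. With $c$ the disc $\{|c|<\eta\}$ contains $i\tau\operatorname{Im}c$ for $0\le\tau\le1$, so $\operatorname{Im}c\in I_x$ and $\Phi_c(x)\sim x$ in the flow box. Therefore, for $D'\subset D$ open, $\pi(D')$ equals the image of the open set $\{\Phi_c(x):|c|<\eta,x\in D'\}$. So $\pi|_D$ is continuous and open.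

It is injective if $D$ is small. Otherwise there are $x_j\ne x_j'$ in $D$, both tending to $q_0$, with $x_j'=\Phi_{c_j}(x_j)$, $\operatorname{Im}c_j\in I_{x_j}$. By (K), along a subsequence $c_j\to c$ with $\Phi_c(q_0)=q_0$ and $\operatorname{Im}c\in I_{q_0}$; by (U), $c=0$. For large $j$ we have $|c_j|<\eta$, and then $(c_j,x_j)\ne(0,x_j')$ have the same image under the flow box map, a contradiction. So the maps $(\pi|_D)^{-1}$ are charts.

**Step 4: transition maps.** Let $x_0\in D$, $x_0'\in D'$, $x_0'=\Phi_{c_0}(x_0)$ with $\operatorname{Im}c_0\in I_{x_0}$. For $x\in D$ near $x_0$, the point $\Phi_{c_0}(x)$ is $\sim x$ (as in Step 1) and lies in the flow box of $D'$. Its $D'$-component $x'$ satisfies $x'\sim\Phi_{c_0}(x)\sim x$. So the transition map is $x\mapsto x'$, which is holomorphic. In a flow box $\pi$ is the projection to $D$; so $\pi$ is a holomorphic submersion.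

**Step 5: topology.** $\Omega$ is homeomorphic to $\mathbb C\times\{\operatorname{Re}>0\}$ via $(z,w)\mapsto(z,w-P(z))$. So $\Omega$ and $R$ are connected, and $\pi_1(\Omega)=0$. Each fibre of $\pi$ is path connected, being the image of the strip $\{c:\operatorname{Im}c\in I_q\}$. A loop in $R$ can be cut into pieces that lie in charts, and the pieces lift by the local sections $(\pi|_D)^{-1}$. The end of each lifted piece and the beginning of the next (and the last end and the first beginning) lie in one fibre, and can be joined inside it. The result is a loop in $\Omega$ whose image is the given loop with constant pauses. So $\pi_1(\Omega)\to\pi_1(R)$ is onto, and $\pi_1(R)=0$. $\square$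

## 7. Label and time from uniformization

By the uniformization theorem $R$ is the sphere, $\mathbb C$ or $\mathbb D$. Let $o=\pi(0,1)$. Since $G_{(0,1)}(t)=-\cos Nt$,
$$\pi^{-1}(o)=\{(0,e^{Nc}):|\operatorname{Im}c|<\tfrac\pi{2N}\}=\Omega\cap\{z=0\}, \tag{4}$$
and $|I_{(0,1)}|=\frac\pi N$. So the slice $\{z=0\}$ is a single leaf. This is what lets us define a time: on a leaf, $z$ is multiplied by $e^c$, and the zeros of $z$ can be divided out by the label.

**Lemma 6.** Let $R$ be noncompact. By uniformization there is an injective holomorphic $\sigma:R\to\mathbb C$ with $\sigma(o)=0$ and image $\mathbb C$ or $\mathbb D$. Put $f=\sigma\circ\pi$. Then $z/f$ extends to a zero-free holomorphic function on $\Omega$; let $L=\log(z/f)$ be a holomorphic branch. For $q\in\Omega$ and $\operatorname{Im}c\in I_q$,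
$$f(\Phi_c(q))=f(q),\qquad L(\Phi_c(q))=L(q)+c, \tag{5}$$
and $F=(f,L):\Omega\to\mathbb C^2$ is injective.

*Proof.* We have $df\ne0$ everywhere, and $\{f=0\}=\pi^{-1}(o)=\Omega\cap\{z=0\}$ by (4). Near this set $f=zk$ with $k$ holomorphic, and $df=k\,dz$ on $\{z=0\}$, so $k\ne0$ there. Hence $z/f$ is holomorphic and zero-free on $\Omega$. As $\Omega$ is simply connected, $L$ exists.

The first relation in (5) holds because $f$ factors through $\pi$. For the second, if $z\ne0$ then $e^{L(\Phi_c(q))}=e^cz/f(q)=e^ce^{L(q)}$. If $z=0$, fix $c$ and approximate $q$ by points with $z\ne0$; the condition $\operatorname{Im}c\in I_q$ is open in $q$, so the identity persists. So $L(\Phi_c(q))-L(q)-c$ has values in $2\pi i\mathbb Z$, is continuous in $c$ on the connected set $\{\operatorname{Im}c\in I_q\}$, and is $0$ at $c=0$. Thus it is $0$.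

If $F(q)=F(q')$, then $\pi(q)=\pi(q')$, so $q'=\Phi_c(q)$ with $\operatorname{Im}c\in I_q$. Then $L(q')=L(q)+c$ gives $c=0$ and $q'=q$. $\square$

**From a strip to a disc.** Suppose $|f|\le C_1$ and $|\operatorname{Im}L|<C_2$ on a subdomain. The function $\tanh\zeta=\frac{e^{2\zeta}-1}{e^{2\zeta}+1}$ maps $\{|\operatorname{Im}\zeta|<\frac\pi4\}$ biholomorphically onto $\mathbb D$: $e^{2\zeta}$ maps the strip onto the right half-plane, and the Cayley map follows. So
$$\Big(f,\ \tanh\frac{\pi L}{4C_2}\Big) \tag{6}$$
is injective, holomorphic and bounded on that subdomain.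

## 8. Theorem 2: room between $\Omega_P$ and a larger domain

By (5), $f$ and $\operatorname{Im}L$ are invariant under $\Phi_c$ with $c$ real, so boundedness need only be tested on points with $\|q\|=1$. The trouble is the boundary. We avoid it by building $f$ and $L$ on a slightly larger domain, and this is possible because $P_{15/7}$ is *strictly* subharmonic off $0$.

*Proof of Theorem 2.* After $w\mapsto-w$ the domain is $\Omega_P$ with $N=8$, $p(\theta)=1+\frac{15}7\cos6\theta$, and
$$p''+64p=64+(64-36)\tfrac{15}7\cos6\theta=64+60\cos6\theta\ge4 .$$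
Let $Q=P-\frac1{32}|z|^8$, with angular part $s=p-\frac1{32}$. Then $\kappa_s=s''+64s\ge4-2=2>0$. So $Q$ is subharmonic, and $\Omega_P\subset\Omega_Q$. We apply Sections 6 and 7 to $Q$: from here to the end of this section $G,\sim,\pi,R,f,L$ refer to $Q$, and $\rho_Q=Q-\operatorname{Re}w$.

**Step 1: $R$ is not compact.** The idea is to find a sequence of leaves that shrinks to a boundary point. Let $q^*=(1,s(0))$. Note $s'(0)=0$. Then $G_{q^*}(t)=s(t)-s(0)\cos8t$ satisfies $G_{q^*}(0)=0$, $G_{q^*}'(0)=0$ and $G_{q^*}''(0)=s''(0)+64s(0)=\kappa_s(0)>0$. So $G_{q^*}(t)>0$ for small $t\ne0$.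

Let $q_j=q^*+(0,\frac1j)\in\Omega_Q$. If $R$ were compact, then along a subsequence $\pi(q_j)\to\pi(r)$ with $r\in\Omega_Q$. As $\pi$ is open, the images of small balls around $r$ are neighborhoods of $\pi(r)$, so there are $r_j\to r$ with $r_j\sim q_j$. By (K), $r=\Phi_c(q^*)$ with $G_{q^*}\le0$ between $0$ and $\operatorname{Im}c$. Hence $\operatorname{Im}c=0$, and $\rho_Q(r)=e^{N\operatorname{Re}c}G_{q^*}(0)=0$, contradicting $r\in\Omega_Q$. So Lemma 6 applies.

**Step 2: $f$ and $\operatorname{Im}L$ are bounded on $\Omega_P$.** Suppose $q_j=(z_j,w_j)\in\Omega_P$ with $|f(q_j)|+|\operatorname{Im}L(q_j)|\to\infty$. The functions $f$ and $\operatorname{Im}L$ and the set $\Omega_P$ are invariant under $\Phi_c$, $c\in\mathbb R$. So we may assume $\|q_j\|=1$ and $q_j\to q^*=(z^*,w^*)$, where now $\|q^*\|=1$ and $P(z^*)-\operatorname{Re}w^*\le0$.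

If $z^*\ne0$, then $\rho_Q(q^*)\le-\frac1{32}|z^*|^8<0$. So $q^*\in\Omega_Q$, and continuity of $f$ and $L$ at $q^*$ gives a contradiction.

If $z^*=0$, then $|w^*|=1$ and $\operatorname{Re}w^*\ge0$. There is no room here, but we may move along the leaves. Choose $t$ with $|t|\le\frac\pi{4N}$ and $\operatorname{Re}(e^{iNt}w^*)>0$. Then $\Phi_{it}(q^*)=(0,e^{iNt}w^*)\in\Omega_Q$, so $\Phi_{it}(q_j)\in\Omega_Q$ for large $j$. Thus $G_{q_j}<0$ at $0$ and at $t$, hence in between by (T1), that is, $t\in I_{q_j}$. By (5),
$$f(q_j)=f(\Phi_{it}(q_j))\to f(\Phi_{it}(q^*)),\qquad L(q_j)=L(\Phi_{it}(q_j))-it\to L(\Phi_{it}(q^*))-it ,$$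
a contradiction. So, for a suitable $C_2$, the map (6) is injective, holomorphic and bounded on $\Omega_P$. $\blacksquare$

Theorems 1 and 2 settle the question: $\Omega^0_{\text{KN}}$ and $\Omega^1_{\text{KN}}$ are both biholomorphic to bounded domains in $\mathbb C^2$.

## 9. Every nonharmonic subharmonic $P$

**Proposition 7.** If $P$ is subharmonic, $N$-homogeneous, continuous and not harmonic, then $\Omega_P$ is biholomorphic to a bounded domain.

The trick of Section 8 needs a subharmonic homogeneous $Q$ with $Q<P$ off $0$, and this can fail. Take $N=8$ and $p=1+c_*\cos6\theta$; it vanishes at $\frac\pi6\pm\frac\pi{16}$ because $c_*\cos\frac{3\pi}8=1$. If $r^8s$ is continuous and subharmonic with $s\le p$, then (T2) gives $s(\frac\pi6-\frac\pi{16})+s(\frac\pi6+\frac\pi{16})\ge0$, so $s=p=0$ at these two angles. The same then holds for the subharmonic $P=r^8s$ itself: every smaller homogeneous continuous subharmonic function equals $P$ at these angles. (Such an $s$ will be written down in Section 11.) So we must bound $f$ and $\operatorname{Im}L$ up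 to the boundary. The bound on $f$ comes from showing $R\cong\mathbb D$. The bound on $\operatorname{Im}L$ comes from boundary points like $q^*$ in Section 8, Step 1, where the orbit touches $\overline\Omega$ for an instant only. We shall need a whole interval of them, and for this we first make $\kappa$ have an atom.

*Proof of Proposition 7.*

### 9.1 Making an atom

**Step 1: reduction to the case $\kappa(\{0\})>0$.** The aim is to replace $p$ by a smaller $N$-convex function with a corner. As $\kappa\ne0$, choose $\alpha<\beta<\alpha+\min(\frac\pi N,2\pi)$ with $\kappa((\alpha,\beta))>0$, and let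
$$S_\alpha(t)=p(\alpha)\cos N(t-\alpha)+\tfrac{p'(\alpha+)}N\sin N(t-\alpha),\qquad S_\beta(t)=p(\beta)\cos N(t-\beta)+\tfrac{p'(\beta-)}N\sin N(t-\beta).$$
By (D), $p(t)-S_\alpha(t)=\frac1N\int_{(\alpha,t)}\sin N(t-\psi)\,d\kappa(\psi)\ge0$ on $[\alpha,\beta]$, with strict inequality at $t=\beta$. By the mirror formula, $p\ge S_\beta$ on $[\alpha,\beta]$, with strict inequality at $\alpha$. So the sinusoid $S_\beta-S_\alpha$ is negative at $\alpha$ and positive at $\beta$. Zeros of a sinusoid of frequency $N$ are simple and $\frac\pi N$ apart, so there is exactly one zero $t_0\in(\alpha,\beta)$, with positive derivative. Let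
$$\tilde p=S_\alpha\ \text{on }[\alpha,t_0],\qquad\tilde p=S_\beta\ \text{on }[t_0,\beta],\qquad\tilde p=p\ \text{on the rest of a period.}$$
Then $\tilde p$ is continuous and $\tilde p\le p$. The measure $\tilde p''+N^2\tilde p$ is $\kappa$ outside $[\alpha,\beta]$ and $0$ on $(\alpha,t_0)$ and $(t_0,\beta)$. The jumps of $\tilde p'$ are $p'(\alpha+)-p'(\alpha-)=\kappa(\{\alpha\})\ge0$ at $\alpha$, $p'(\beta+)-p'(\beta-)=\kappa(\{\beta\})\ge0$ at $\beta$, and $(S_\beta-S_\alpha)'(t_0)>0$ at $t_0$. So $\tilde p$ is $N$-convex with an atom at $t_0$. Since $\Omega_P\subset\Omega_{r^N\tilde p}$, we may replace $P$ by $r^N\tilde p$ and rotate $z$ so that $t_0=0$. From now on $\kappa(\{0\})>0$, and $\Omega=\Omega_P$.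

### 9.2 The leaf space is the disc

**Step 2: the leaf length is superharmonic, and $R\cong\mathbb D$.** For $x\in R$ let $\ell(x)=|I_q|\in(0,\frac\pi N]$, $q\in\pi^{-1}(x)$; by (2) this is well defined. In the example $p\equiv1$ it is $\frac2N\arccos|f|^N$, with its maximum at the center, while for $P=0$ it is constant.

*Claim: $\ell$ is superharmonic.* Over a small coordinate disc $D\subset R$ take a holomorphic section $x\mapsto q(x)$ of $\pi$, and write $I_{q(x)}=(a(x),b(x))$, $a<0<b$. The set
$$W=\{(x,c)\in D\times\mathbb C:\ G_{q(x)}<0\text{ on the closed interval between }0\text{ and }\operatorname{Im}c\}$$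
is open, by joint continuity and compactness. If $0<s<b(x_0)$, then $(x_0,is)\in W$, so $b(x)>s$ for $x$ near $x_0$. Thus $b$ is lower semicontinuous.

*(i) Harmonic functions below $b$ on a circle stay below $b$ inside.* Let $\bar\Delta\subset D$ be a closed coordinate disc, and let $h=\operatorname{Im}H$, $H$ a polynomial in the coordinate, with $0<h<b$ on $\partial\Delta$. Then $h>0$ on $\bar\Delta$. We show $h<b$ on $\bar\Delta$. Let
$$E=\{\tau\in[0,1]:\ (x,\tau H(x))\in W\ \text{for all }x\in\bar\Delta\}.$$
Then $0\in E$, and $E$ is open in $[0,1]$, since $W$ is open and $\bar\Delta$ compact. To see that $E$ is closed, let $E\ni\tau_j\to\tau$. The function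
$$v(x)=\rho(\Phi_{\tau H(x)}(q(x)))=e^{N\tau\operatorname{Re}H(x)}G_{q(x)}(\tau h(x))$$
is continuous, and subharmonic because $\rho$ is plurisubharmonic. As a limit, $v\le0$ on $\bar\Delta$; and $v<0$ on $\partial\Delta$ since $0\le\tau h<b$ there. By the maximum principle $v<0$ on $\bar\Delta$, that is, $G_{q(x)}(\tau h(x))<0$. Also $G_{q(x)}\le0$ on $[0,\tau h(x)]$ as a limit, and $G_{q(x)}(0)<0$. By (T3) there is no zero in between, so $G_{q(x)}<0$ on $[0,\tau h(x)]$ and $\tau\in E$. Hence $E=[0,1]$, and $\tau=1$ gives $h<b$ on $\bar\Delta$.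

*(ii) The mean value inequality.* The positive lower semicontinuous function $b$ has a positive minimum $m$ on $\partial\Delta$, and it is the pointwise limit there of an increasing sequence of continuous functions $g_j\le b$. The functions $h_j=\max(g_j,m)-\frac m{2j}$ are continuous, increase to $b$, and satisfy $\frac m2\le h_j<b$. By lower semicontinuity $\min_{\partial\Delta}(b-h_j)>0$. Choose a real trigonometric polynomial $T_j$ with $|T_j-h_j|<\min\big(\frac1j,\ \min_{\partial\Delta}(b-h_j),\ \frac m4\big)$ on $\partial\Delta$; then $0<T_j<b$. With $\zeta$ the coordinate normalized so that $\Delta=\{|\zeta|<1\}$ and $\zeta=e^{i\theta}$ on $\partial\Delta$, we have $\cos n\theta=\operatorname{Im}(i\zeta^n)$ and $\sin n\theta=\operatorname{Im}\zeta^n$, so $T_j$ is the boundary value of $\operatorname{Im}H_j$ for a polynomial $H_j$. By (i), $b(\text{center})>\operatorname{Im}H_j(\text{center})=\frac1{2\pi}\int T_j\,d\theta$. Letting $j\to\infty$, $b(\text{center})\ge\frac1{2\pi}\int_{\partial\Delta}b\,d\theta$. So $b$ is superharmonic.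

*(iii) The other end.* The same argument with $a<h<0$ on $\partial\Delta$, and with $[\tau h(x),0]$ in place of $[0,\tau h(x)]$, shows $h>a$ on $\bar\Delta$. Approximating the lower semicontinuous positive function $-a$ from below as in (ii) by $-h$, we get that $-a$ is superharmonic. Hence so is $\ell=b-a$, which proves the claim.

If $R$ were compact, the superharmonic function $\ell$ would attain its minimum and be constant. If $R$ were biholomorphic to $\mathbb C$, the positive superharmonic function $\ell$ would be constant by the classical Liouville property. In either case $\ell\equiv\ell(o)=\frac\pi N$ by (4). For each $\theta$ take $q=(e^{i\theta},w)\in\Omega$; by (T4), the measure $\kappa(\cdot+\theta)$ of $G_q$ vanishes on $I_q\ni0$, so $\kappa=0$ near $\theta$. Thus $\kappa=0$, a contradiction. By uniformization there is a biholomorphic $\sigma:R\to\mathbb D$ with $\sigma(o)=0$. Take $f,L$ from Lemma 6; now $|f|<1$.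

### 9.3 The time is bounded

It remains to show that $\operatorname{Im}L$ is bounded on $\Omega$. We find one arc on which it is bounded, and then use that arc as a barrier.

**Step 3: an arc with bounded $\operatorname{Im}L$.** The function $\varphi(\omega)=f(1,p(0)+\omega)$, $\operatorname{Re}\omega>0$, is holomorphic, bounded, and zero-free since $\{f=0\}\subset\{z=0\}$. The interval
$$Y=\Big(-\frac{p'(0+)}N,\ -\frac{p'(0-)}N\Big)$$
is nonempty since $p'(0+)-p'(0-)=\kappa(\{0\})>0$. For $y\in Y$ the boundary point $q^*=(1,p(0)+iy)$ has $G_{q^*}(0)=0$ and $G_{q^*}'(0\pm)=p'(0\pm)+Ny$, so $G_{q^*}'(0+)>0>G_{q^*}'(0-)$: the orbit leaves $\overline\Omega$ at once in both directions. By the theorems of Fatou and F. and M. Riesz, a bounded holomorphic $\varphi\not\equiv0$ on a half-plane has perpendicular boundary limits that exist and are nonzero at almost every boundary point. So there is $y\in Y$, fixed from now on, such that $\lim_{x\to0+}\varphi(x+iy)$ exists and is nonzero.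

On the arc $\Gamma(x)=(1,p(0)+x+iy)$, $x>0$, we have $e^{-L}=f/z=\varphi(x+iy)$. So $\operatorname{Im}L(\Gamma(x))$, which is continuous in $x$, converges as $x\to0+$. For $x\to\infty$ use invariance of $\operatorname{Im}L$ under $\Phi_c$ with $c=-\frac1N\log x$:
$$\operatorname{Im}L(\Gamma(x))=\operatorname{Im}L\Big(x^{-1/N},\frac{p(0)+x+iy}x\Big)\to\operatorname{Im}L(0,1).$$
So $|\operatorname{Im}L|\le M_0$ on $\Gamma$ for some $M_0$.

**Step 4: lifting to logarithmic coordinates.** To compare $\operatorname{Im}L$ with $\arg z$ we pass to $\zeta=\log z$. Let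
$$\tilde\Omega=\{(\zeta,w):(e^\zeta,w)\in\Omega\},\qquad\Lambda(\zeta,w)=\zeta-L(e^\zeta,w).$$
Then $e^\Lambda=f(e^\zeta,w)$, so $\Lambda$ maps into $\mathcal L=\{\operatorname{Re}\lambda<0\}$. Moreover
$$\Lambda(\zeta+2\pi i,w)=\Lambda(\zeta,w)+2\pi i,\qquad \Lambda(\zeta+c,e^{Nc}w)=\Lambda(\zeta,w)\ \text{ for }\operatorname{Im}c\in I_{(e^\zeta,w)},$$
the latter by (5). Since $df\ne0$, also $d\Lambda\ne0$, so $\Lambda$ is an open map. It is onto $\mathcal L$: $f$ maps $\Omega\setminus\{z=0\}$ onto $\mathbb D\setminus0$, so for $\lambda\in\mathcal L$ some value of $\Lambda$ is in $\lambda+2\pi i\mathbb Z$, and we shift $\zeta$ by a multiple of $2\pi i$.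

The fibres are as follows. If $\Lambda(\zeta,w)=\Lambda(\zeta',w')$, then $f$ agrees at the two points of $\Omega$, so $(e^{\zeta'},w')=\Phi_c(e^\zeta,w)$ with $\operatorname{Im}c\in I_{(e^\zeta,w)}$. Hence $\zeta'=\zeta+c+2\pi im$ and $\Lambda(\zeta',w')=\Lambda(\zeta,w)+2\pi im$, which gives $m=0$. So each fibre of $\Lambda$ is a single set $\{(\zeta+c,e^{Nc}w):\operatorname{Im}c\in I_{(e^\zeta,w)}\}$, and
$$I(\lambda):=\{\operatorname{Im}\zeta:\Lambda(\zeta,w)=\lambda\}$$
is an open interval of length $\le\frac\pi N$ with $I(\lambda+2\pi i)=I(\lambda)+2\pi$. The map $\omega\mapsto\Lambda(0,\omega)$, $\operatorname{Re}\omega>p(0)$, is injective (here $c=0$), hence open. Its image is $\{\lambda:0\in I(\lambda)\}$: if $\Lambda(\zeta,w)=\lambda$ with $\zeta$ real, shift by $c=-\zeta$.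

Since $\operatorname{Im}L=\operatorname{Im}\zeta-\operatorname{Im}\Lambda$, our task is to show that $I(\lambda)$ stays within bounded distance of $\operatorname{Im}\lambda$. The danger is non-uniformity in $\operatorname{Re}\lambda$.

**Step 5: the arc separates $\mathcal L$.** Let $\mathcal A=\{\Lambda(0,p(0)+x+iy):x>0\}$. As $\Lambda(0,\omega)=-L(1,\omega)$, we have $|\operatorname{Im}\lambda|\le M_0$ on $\mathcal A$. Let $E_\pm=\{\lambda:I(\lambda)\subset\pm(0,\infty)\}$ and
$$V_+=E_+\cup\{\Lambda(0,\omega):\operatorname{Im}\omega<y\},\qquad V_-=E_-\cup\{\Lambda(0,\omega):\operatorname{Im}\omega>y\}.$$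
Each interval $I(\lambda)$ either contains $0$ or lies on one side of $0$; in the first case $\lambda=\Lambda(0,\omega)$ for a unique $\omega$. So $\mathcal L$ is the disjoint union of $V_+$, $V_-$ and $\mathcal A$.

*$V_+$ is open.* Near points $\Lambda(0,\omega)$ with $\operatorname{Im}\omega<y$ this is clear, since $\Lambda(0,\cdot)$ is open. Let $\lambda\in E_+$ and suppose $\lambda_j\to\lambda$ with $\lambda_j\notin V_+$. Pick $\theta_1\in I(\lambda)$, so $\theta_1>0$, and (after a real shift) $w_1$ with $\Lambda(i\theta_1,w_1)=\lambda$. As $\Lambda$ is open, there are $(\zeta_j,w_j)\to(i\theta_1,w_1)$ with $\Lambda(\zeta_j,w_j)=\lambda_j$. For large $j$, $\operatorname{Im}\zeta_j>0$, so $\lambda_j\notin E_-$. Since also $\lambda_j\notin V_+$, we have $\lambda_j=\Lambda(0,\omega_j)$ with $\operatorname{Im}\omega_j\ge y$. By the description of fibres, $\omega_j=e^{-N\zeta_j}w_j\to\omega:=e^{-iN\theta_1}w_1$, and $\operatorname{Im}\zeta_j\in I_{(1,\omega_j)}$, so $G_{(1,\omega_j)}<0$ on $[0,\operatorname{Im}\zeta_j]$.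

In the limit, $G:=G_{(1,\omega)}\le0$ on $[0,\theta_1]$, and $G(\theta_1)=p(\theta_1)-\operatorname{Re}w_1<0$ because $(e^{i\theta_1},w_1)\in\Omega$. By (T3), $G<0$ on $(0,\theta_1]$. If $G(0)<0$, then $(1,\omega)\in\Omega$ and $\theta_1\in I_{(1,\omega)}$, so $\Lambda(0,\omega)=\Lambda(i\theta_1,w_1)=\lambda$ and $0\in I(\lambda)$, contradicting $\lambda\in E_+$. So $G(0)=0$. But $\operatorname{Im}\omega\ge y$, so
$$G'(0+)=p'(0+)+N\operatorname{Im}\omega\ge p'(0+)+Ny>0,$$
contradicting $G<0$ on $(0,\theta_1]$.

*$V_-$ is open.* Let $\lambda\in E_-$ and $\lambda_j\to\lambda$ with $\lambda_j\notin V_-$. As before we get $\theta_1<0$, $w_1$, $(\zeta_j,w_j)$ with $\operatorname{Im}\zeta_j<0$, so $\lambda_j\notin E_+$, and $\lambda_j=\Lambda(0,\omega_j)$ with $\operatorname{Im}\omega_j\le y$ and $\omega_j\to\omega$. Then $G\le0$ on $[\theta_1,0]$ and $G(\theta_1)<0$, so $G<0$ on $[\theta_1,0)$ by (T3). Again $G(0)<0$ would give $0\in I(\lambda)$. So $G(0)=0$, while $G'(0-)=p'(0-)+N\operatorname{Im}\omega\le p'(0-)+Ny<0$ makes $G>0$ just to the left of $0$,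 a contradiction.

**Step 6: the bound.** The set $K_+=\{\lambda\in\mathcal L:\operatorname{Im}\lambda>M_0\}$ is connected and disjoint from $\mathcal A$, so it lies in $V_+$ or in $V_-$. For any fixed $\lambda_1\in\mathcal L$ and large $m$ it contains $\lambda_1+2\pi im$, and $I(\lambda_1+2\pi im)=I(\lambda_1)+2\pi m\subset(0,\infty)$, so this point is in $E_+$. Hence $K_+\subset V_+$. For $\lambda\in V_+$ the interval $I(\lambda)$ lies in $(0,\infty)$ or contains $0$ and has length $\le\frac\pi N$; so $\operatorname{Im}\lambda>M_0$ implies $I(\lambda)\subset(-\frac\pi N,\infty)$. By periodicity, for $m\in\mathbb Z$, $\operatorname{Im}\lambda>M_0+2\pi m$ implies $I(\lambda)\subset(2\pi m-\frac\pi N,\infty)$. Choosing $m$ with $2\pi m+M_0<\operatorname{Im}\lambda\le2\pi(m+1)+M_0$ gives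
$$\operatorname{Im}\zeta>\operatorname{Im}\lambda-M_0-2\pi-\tfrac\pi N\qquad\text{whenever }\Lambda(\zeta,w)=\lambda .$$
Likewise $\{\operatorname{Im}\lambda<-M_0\}$ is connected, misses $\mathcal A$, and contains points $\lambda_1-2\pi im\in E_-$, so it lies in $V_-$, where $I(\lambda)\subset(-\infty,\frac\pi N)$. So $\operatorname{Im}\lambda<-M_0-2\pi m$ implies $I(\lambda)\subset(-\infty,-2\pi m+\frac\pi N)$ for $m\in\mathbb Z$. With $m$ such that $-2\pi(m+1)-M_0\le\operatorname{Im}\lambda<-2\pi m-M_0$ we get $\operatorname{Im}\zeta<\operatorname{Im}\lambda+M_0+2\pi+\frac\pi N$.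

Since $\operatorname{Im}L=\operatorname{Im}\zeta-\operatorname{Im}\Lambda$, we have $|\operatorname{Im}L|\le M_0+2\pi+\frac\pi N$ on $\Omega\setminus\{z=0\}$, and on $\Omega$ by continuity. With $|f|<1$, Lemma 6 and the map (6), Proposition 7 is proved. $\blacksquare$

## 10. Bounded functions see only the greatest subharmonic minorant

Let now $P$ be continuous and $N$-homogeneous, with no further assumption.

**Example.** For $P=-|z|^N$ we have $\hat P\equiv-\infty$. Indeed, a subharmonic minorant $u$ has circle means that increase with the radius $r$ but are $\le-r^N\to-\infty$; this would make all means $-\infty$.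

**Example (alternative 2 with $P$ not harmonic).** Let $N=1$ and $P(z)=y+y^2/|z|$, $P(0)=0$, where $y=\operatorname{Im}z$; so $p=\sin\theta+\sin^2\theta$. Then $y\le P$. Conversely, let $r\,s(\theta)\le P$ be continuous and subharmonic. Since $s(0),s(\pi)\le0$, (T2) gives $s(0)=s(\pi)=0$, and then the measure $s''+s$ vanishes on $(0,\pi)$, and likewise on $(\pi,2\pi)$. So $s=A\sin\theta$ on $[0,\pi]$ and $s=B\sin\theta$ on $[\pi,2\pi]$. From $s\le p$ we get $A\le1+\sin\theta$ on $(0,\pi)$, so $A\le1$, and $B\ge1+\sin\theta$ on $(\pi,2\pi)$, so $B\ge1$. Hence $s\le\sin\theta$. As $\hat P$ is continuous and homogeneous by Step 1 below, $\hat P=y=\operatorname{Re}(-iz)$.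

**Step 1: $\hat P$ exists, is $N$-homogeneous and continuous.** This makes Proposition 7 applicable to $\hat P$. Suppose subharmonic minorants exist. The upper semicontinuous regularization of their supremum is subharmonic, and it is $\le P$ because $P$ is continuous. So it is the greatest subharmonic minorant $\hat P$. For $t>0$, $t^{-N}\hat P(t\,\cdot)$ is a subharmonic minorant of $t^{-N}P(t\,\cdot)=P$, so it is $\le\hat P$; using this for $t$ and $\frac1t$ gives $\hat P(tz)=t^N\hat P(z)$.

For continuity, $\hat P\in L^1_{loc}$, so $\hat p(\theta)=\hat P(e^{i\theta})$ is in $L^1$, and by $\Delta\hat P=r^{N-2}(\hat p''+N^2\hat p)$ on $\mathbb C\setminus0$, $\hat p''+N^2\hat p$ is a nonnegative measure. So $\hat p''$ is a measure plus an $L^1$ function, and $\hat p$ equals a Lipschitz function $p_0$ almost everywhere. The functions $\hat P$ and $r^Np_0$ are both subharmonic on $\mathbb C\setminus0$ and agree a.e. The value of a subharmonic function at a point is the limit of its means over shrinking discs, so they agree on $\mathbb C\setminus0$. In the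 same way $\hat P(0)$ is the limit of disc means that are $O(\delta^N)$, so $\hat P(0)=0$. Thus $\hat P$ is continuous.

Let $\Omega_{\hat P}=\{\operatorname{Re}w>\hat P(z)\}$, which is $\mathbb C^2$ if $\hat P\equiv-\infty$. It contains $\Omega_P$, and it is connected.

**Lemma 8.** Every bounded holomorphic $h$ on $\Omega_P$ extends holomorphically to $\Omega_{\hat P}$ with the same sup norm.

*Proof.* The idea is to take a Fourier–Laplace transform in $w$. Its decay rate in the dual variable is, in the limit, a subharmonic function of $z$ bounded by $P$, hence bounded by $\hat P$. Let $|h|\le1$.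

**(a) The transform.** For $\xi\in\mathbb R$ and any $r>P(z)$ put
$$\hat h(z,\xi)=\int_{\mathbb R}h(z,r+i\eta)\,e^{(r+i\eta)^2-\xi(r+i\eta)}\,d\eta .$$
The integrand is bounded by $e^{r^2-\eta^2-\xi r}$. By Cauchy's theorem on rectangles (the horizontal sides at $\eta=\pm T$ contribute $O(e^{-T^2})$) the integral is independent of $r$. It is entire in $z$, since locally a fixed $r$ can be used, and it is continuous in $(z,\xi)$. Moreover
$$|\hat h(z,\xi)|\le\sqrt\pi\,e^{r^2-\xi r}\qquad\text{for all }r\ge P(z), \tag{7}$$
where $r=P(z)$ is included by passage to the limit.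

**(b) Subharmonic decay rates.** For $k>0$ let $g_k(z)=\frac1k\log|\hat h(z,-k)|$, which is subharmonic or $\equiv-\infty$. By (7) with $r=P(z)$, $g_k\le P+\frac{\log\sqrt\pi+P^2}k$. So $u_n:=(\sup_{k\ge n}g_k)^*$, where $^*$ is upper semicontinuous regularization, is subharmonic or $\equiv-\infty$, and $u_n\le P+\frac{\log\sqrt\pi+P^2}n$ by continuity of the right side. The decreasing limit $u$ of the $u_n$ is subharmonic or $\equiv-\infty$, and $u\le P$; so $u\le\hat P$. If $K$ is compact and $v$ is continuous with $v>\hat P$ on $K$, the compact sets $K\cap\{u_n\ge v\}$ decrease to $\emptyset$. So there is $n$ with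
$$g_k<v\ \text{ on }K\ \text{ for all }k\ge n. \tag{8}$$

**(c) The extension.** Put
$$H(z,w)=\frac{e^{-w^2}}{2\pi}\int_{\mathbb R}\hat h(z,\xi)\,e^{\xi w}\,d\xi .$$
Consider a compact subset of $\Omega_{\hat P}$ with projection $K$ to the $z$-plane. If $\hat P\not\equiv-\infty$, there is $\delta>0$ with $\operatorname{Re}w>\hat P(z)+2\delta$ on it, and (8) with $v=\hat P+\delta$ gives $|\hat h(z,-k)e^{-kw}|\le e^{k(\hat P(z)+\delta-\operatorname{Re}w)}\le e^{-k\delta}$ for $k\ge n$. If $\hat P\equiv-\infty$, use a constant $v<\min\operatorname{Re}w-1$ and get $e^{-k}$. As $\xi\to+\infty$, use (7) with a constant $r>\max_KP$, $r>1+\max\operatorname{Re}w$: the integrand is at most $\sqrt\pi\,e^{r^2}e^{-\xi}$. So the integrals over $|\xi|\le T$, which are holomorphic in $(z,w)$, converge uniformly on compact subsets as $T\to\infty$, and $H$ is holomorphic on $\Omega_{\hat P}$.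

For fixed $z$ and $r>P(z)$, the function $\eta\mapsto h(z,r+i\eta)e^{(r+i\eta)^2}$ is continuous and integrable, and its Fourier transform $\int(\cdot)e^{-i\xi\eta}d\eta=\hat h(z,\xi)e^{\xi r}$ is integrable by the estimates just made. Fourier inversion gives $H(z,r+i\eta)=h(z,r+i\eta)$. So $H=h$ on $\Omega_P$.

**(d) The norm.** If $|a|>\sup|h|$, then $\frac1{h-a}$ is bounded and holomorphic on $\Omega_P$, so by (a)–(c), applied to a multiple of it, it extends to some $k$ on $\Omega_{\hat P}$. The identity $k(H-a)=1$ holds on $\Omega_P$, hence on the connected set $\Omega_{\hat P}$. So $H\ne a$, and therefore $|H|\le\sup|h|$. $\square$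

*Proof of Theorem 3.* Exactly one of the alternatives for $\hat P$ holds, since a harmonic function on $\mathbb C$ is the real part of an entire function.

In case 1, $\hat P$ is continuous, $N$-homogeneous, subharmonic and not harmonic by Step 1. So $\Omega_P\subset\Omega_{\hat P}$ and Proposition 7 applies.

In case 2, the shear $(z,w)\mapsto(z,w-h(z))$ maps $\Omega_{\hat P}$ onto $\mathbb C\times\{\operatorname{Re}>0\}$. Bounded holomorphic functions there depend only on the second variable, by Liouville's theorem in the first. By Lemma 8, bounded holomorphic functions on $\Omega_P$ depend only on $w-h(z)$. The open set $\Omega_P$ contains, with $(z_0,w_0)$, the points $(z,w_0-h(z_0)+h(z))$ for $z$ near $z_0$, and $w-h(z)$ is constant on them. So no bounded holomorphic map on $\Omega_P$ is injective.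

In case 3, a bounded holomorphic function on $\Omega_P$ extends to a bounded holomorphic function on $\mathbb C^2$, which is constant. $\blacksquare$

## 11. The threshold $c_*=1/\cos\frac{3\pi}8$

For $c>1$ the negative intervals of $p_c=1+c\cos6\theta$ have length $\frac13\arccos\frac1c$, and this exceeds $\frac\pi8=\frac\pi N$ exactly when $c>c_*$. By (T4) an $8$-convex function has no such intervals, so $c_*$ is the natural candidate. But $P_c$ itself is subharmonic only while $p_c''+64p_c=64+28c\cos6\theta\ge0$, that is, for $|c|\le\frac{16}7$. (Note $\frac{15}7<\frac{16}7<c_*$.) Between $\frac{16}7$ and $c_*$ we must exhibit a minorant.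

*Proof of Corollary 4.* Apply $w\mapsto-w$ and, if needed, $z\mapsto e^{i\pi/6}z$; so let $N=8$, $p_c=1+c\cos6\theta$, $c\ge0$. The closed form of $c_*$ follows from $\cos\frac{3\pi}8=\sin\frac\pi8=\frac12\sqrt{2-\sqrt2}$, which gives $c_*^2=\frac4{2-\sqrt2}=4+2\sqrt2$.

**Step 1: $c>c_*$.** If $\hat P\not\equiv-\infty$, then $\hat p$ is $8$-convex, and (T2) gives $\hat p(\theta)+\hat p(\theta+\frac\pi8)\ge0$ for all $\theta$. At $\theta=\frac\pi6-\frac\pi{16}$ both $\cos6\theta$ and $\cos6(\theta+\frac\pi8)$ equal $-\cos\frac{3\pi}8$, so $p_c(\theta)+p_c(\theta+\frac\pi8)=2-2c\cos\frac{3\pi}8<0$. As $\hat p\le p_c$, this is a contradiction. So case 3 of Theorem 3 holds; every bounded holomorphic function is constant, and the domain is not biholomorphic to a bounded one.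

**Step 2: a minorant for $c=c_*$.** We replace each negative interval of $p_{c_*}$ by a sinusoid arch. Write $\theta=\frac\pi6+\varphi$ with $|\varphi|\le\frac\pi6$; $p_{c_*}=1-c_*\cos6\varphi$ has period $\frac\pi3$. Let $A=\frac34\tan\frac{3\pi}8$ and
$$s_*=-A\cos8\varphi\quad(|\varphi|\le\tfrac\pi{16}),\qquad s_*=p_{c_*}\quad(\tfrac\pi{16}\le|\varphi|\le\tfrac\pi6),$$
extended with period $\frac\pi3$. At $\varphi=\pm\frac\pi{16}$ both expressions vanish, and their derivatives are $\pm8A$ and $\pm6c_*\sin\frac{3\pi}8=\pm6\tan\frac{3\pi}8=\pm8A$. So $s_*\in C^1$, and $s_*''+64s_*$ has no atoms. It is $0$ for $|\varphi|<\frac\pi{16}$. For $\frac\pi{16}<|\varphi|\le\frac\pi6$ we have $6|\varphi|\in(\frac{3\pi}8,\pi]$, so $c_*\cos6\varphi\le1$ and $s_*''+64s_*=64-28c_*\cos6\varphi\ge36$. So $r^8s_*$ is subharmonic and not harmonic.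

**Step 3: $s_*\le p_{c_*}$.** Only $|\varphi|\le\frac\pi{16}$ matters. There $d=p_{c_*}-s_*$ is even, $d=d'=0$ at $\pm\frac\pi{16}$, and $d''+64d=k(\varphi):=64-28c_*\cos6\varphi$. The function $k$ is even and increasing on $[0,\frac\pi{16}]$, with $k(0)=64-28c_*<0$ and $k(\frac\pi{16})=36$. Let $k(\varphi_1)=0$, $0<\varphi_1<\frac\pi{16}$. For $\varphi\in[\varphi_1,\frac\pi{16}]$ the mirror form of Duhamel's formula (for the smooth function $d$, with measure $k\,d\psi$, so that the same integration by parts applies) gives
$$d(\varphi)=\tfrac18\int_\varphi^{\pi/16}\sin8(\psi-\varphi)\,k(\psi)\,d\psi\ge0,$$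
and $d\ge0$ on $[-\frac\pi{16},-\varphi_1]$ by evenness. On $[-\varphi_1,\varphi_1]$, of length $<\frac\pi8$, we have $(-d)''+64(-d)=-k\ge0$, so $-d$ is $8$-convex with end values $\le0$, and $d\ge0$ by (T1). Hence $s_*\le p_{c_*}$.

**Step 4: $0\le c\le c_*$.** Put
$$s_c:=\Big(1-\frac c{c_*}\Big)+\frac c{c_*}s_*\ \le\ \Big(1-\frac c{c_*}\Big)+\frac c{c_*}p_{c_*}=p_c .$$
Then $s_c''+64s_c=64(1-\frac c{c_*})+\frac c{c_*}(s_*''+64s_*)$ is $\ge0$ and not identically $0$. So $r^8s_c$ is subharmonic and not harmonic. Proposition 7 applies to $\Omega_{r^8s_c}$, and $\Omega_{P_c}\subset\Omega_{r^8s_c}$. Therefore $\Omega_{P_c}$ is biholomorphic to a bounded domain. $\blacksquare$
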